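
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Closed non-parallel 4-forms with stabilizer $\mathrm{Sp}(2)\mathrm{Sp}(1)$\\ on the quaternionic projective plane}


\begin{abstract}
A 4-form on an 8-manifold that is pointwise equivalent to the quaternionic K\"ahler form of $\mathbb H^2$ determines a Riemannian metric. If the form is parallel for this metric, it is closed. We show that the converse fails on $\mathbb{HP}^2$: the standard form is the limit of a curve of closed forms of this type in its own cohomology class whose metrics are not Einstein, so that the forms are not parallel. The reason is that the equation ``closed and of this algebraic type'' is underdetermined elliptic, because the normal directions to the $\mathrm{GL}(8)$-orbit of the model form are self-dual. On any compact 8-manifold, the closed forms of this type near a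 given smooth one form a Banach manifold, and among the smooth ones those with non-Einstein metric are open and dense.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $I,J,K$ be the standard complex structures on $\mathbb R^8=\mathbb H^2$, with $IJ=K$, let $g$ be the Euclidean metric, and let $\omega_I=g(I\cdot,\cdot)$, $\omega_J$, $\omega_K$ be the K\"ahler forms. The \emph{quaternionic K\"ahler 4-form}
\[
\Theta=\omega_I^2+\omega_J^2+\omega_K^2
\]
has stabilizer $G=\mathrm{Sp}(2)\mathrm{Sp}(1)$ in $\mathrm{GL}(8,\mathbb R)$. This is a group of dimension $13$ contained in $\mathrm{SO}(8)$, with Lie algebra $\mathfrak g=\mathfrak{sp}(2)\oplus\langle I,J,K\rangle$. Here $\mathfrak{sp}(2)$ is the algebra of skew endomorphisms commuting with $I,J,K$.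

A 4-form $\Omega$ on an 8-manifold $M$ is called \emph{of type $G$} if for every $x\in M$ there is a linear isomorphism $T_xM\cong\mathbb R^8$ that takes $\Omega_x$ to $\Theta$. Such an isomorphism is unique up to $G\subset\mathrm{SO}(8)$. So $\Omega$ determines a metric $g_\Omega$ and an orientation, which is the one given by $\Omega\wedge\Omega$. A coframe that takes $\Omega$ to $\Theta$ is called \emph{adapted}. The form $\Omega$ is \emph{parallel} if $\nabla\Omega=0$ for the Levi-Civita connection of $g_\Omega$. Parallel forms are closed. The standard 4-form on $\mathbb{HP}^2$ with its symmetric metric is parallel.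

Does closed imply parallel? Linear algebra at a point does not force this. Since $\nabla$ is metric, $\nabla_X\Omega$ lies in the space $\mathfrak{so}(8)\cdot\Omega$ of dimension $28-13=15$. Hence $\nabla\Omega$ has $8\cdot15=120$ components, while $d\Omega=0$ is at most $\dim\Lambda^5=56$ linear conditions on them. Whether a closed non-parallel form exists on a given compact manifold is a global matter. There are continuous families of closed non-parallel forms of type $G$ on $\mathrm G_2/\mathrm{SO}(4)$, and the existence of such a form on $\mathbb{HP}^2$ is posed as an open question in \cite{HB}. The answer is yes. For a metric $h$ in dimension $8$ put $E(h)=\mathrm{Ric}_h-\frac{s_h}{8}h$, so that $E(h)=0$ means that $h$ is Einstein.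

\begin{theorem}\label{thm:main}
Let $\Omega_0$ be the standard quaternionic K\"ahler 4-form on $\mathbb{HP}^2$. There are $\varepsilon>0$ and smooth closed 4-forms $\Omega_t$, $|t|<\varepsilon$, of type $G$ and cohomologous to $\Omega_0$, with $\Omega_t\to\Omega_0$ in $C^\infty$ as $t\to0$, such that $g_{\Omega_t}$ is not Einstein for $0<|t|<\varepsilon$. In particular, $\Omega_t$ is closed and not parallel for $0<|t|<\varepsilon$.
\end{theorem}

\subsection*{Why one should expect this}
The $\mathrm{GL}(8)$-orbit of $\Theta$ has dimension $64-13=51$ in the $70$-dimensional space $\Lambda^4$. So ``type $G$'' is a system of $19$ equations. A small exact deformation $\Omega_0+d\beta$ has, in a codirection $\xi$, the symbol space $\xi\wedge\Lambda^3$ of dimension $35$. If the $19$ equations are independent there, $35-19=16$ directions remain. Diffeomorphisms account for $8$ of them, so at the level of symbols there is a lot of room beyond diffeomorphisms.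

Two things could go wrong. The $19$ equations might fail to be independent on $\xi\wedge\Lambda^3$, and then the linearized problem has no good solution theory. Or there might be a global obstruction to deforming within the cohomology class of $\Omega_0$. Both are controlled by a single algebraic fact: \emph{the rank-$19$ bundle $W$ of directions normal to the orbit consists of self-dual forms}. A nonzero self-dual form is never annihilated by contraction with a nonzero vector, which gives the independence. The cokernel of the linearized operator $\beta\mapsto\pi_Wd\beta$ consists of harmonic sections of $W$, that is, of harmonic self-dual forms lying pointwise in $W$, and these are pointwise orthogonal to $\Omega_0$. On $\mathbb{HP}^2$, where $b_4=1$, there are none. On a general compact $M$ there may be some. But they are closed, so they can be added to the exact forms as corrections, and only the control of the cohomology class is lost. This gives the following general statement.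

\begin{theorem}\label{thm:general}
Let $M$ be a compact 8-manifold without boundary and $\Omega_0$ any smooth closed 4-form of type $G$ on $M$. Orient $M$ by $\Omega_0\wedge\Omega_0$. Let $W\subset\Lambda^4T^*M$ be the rank-$19$ bundle orthogonal to the tangent spaces of the $\mathrm{GL}(8)$-orbits at $\Omega_0$. Put
\[
Z=\{\zeta\in\Omega^4(M):d\zeta=0,\ \pi_W\zeta=0\},\qquad \mathcal H_W=\{w\in\Gamma(W):w\text{ harmonic}\}.
\]
\begin{enumerate}
\item For $k\ge2$ and $0<\kappa<1$, the closed $C^{k,\kappa}$ forms of type $G$ form, near $\Omega_0$, a smooth Banach submanifold of the space of closed $C^{k,\kappa}$ 4-forms, with tangent space $\ker\pi_W$ at $\Omega_0$. Every $\zeta\in Z$ is tangent to a curve $\Omega_t=\Omega_0+t\zeta+O(t^2)$ (in every $C^k$) of smooth closed forms of type $G$.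
\item The image of $Z\to H^4(M,\mathbb R)$ is $\{[\eta]:\eta\text{ harmonic},\ \eta\perp_{L^2}\mathcal H_W\}$, which has codimension $\dim\mathcal H_W$. If $b_4^+=1$, then $\mathcal H_W=0$ and the map is onto.
\item Among the smooth closed forms of type $G$ on $M$, those with non-Einstein metric (hence non-parallel) are open in the $C^2$-topology and dense in the $C^\infty$-topology.
\item $Z/\{\mathcal L_X\Omega_0:X\in\Gamma(TM)\}$ is infinite-dimensional.
\end{enumerate}
\end{theorem}

\subsection*{Plan}
To see that a form is not parallel we show that its metric is not Einstein. Section~\ref{sec:einstein} proves that this suffices. Section~\ref{sec:model} treats forms depending on one variable, where closedness is automatic and everything can be computed by hand; it is motivation and is not used in the proofs. The rest globalizes this model: Section~\ref{sec:algebra} contains the algebra, Section~\ref{sec:operator} the linear operator, Section~\ref{sec:integrate} the passage from infinitesimal to actual deformations, Section~\ref{sec:nonEinstein}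 an exact infinitesimal deformation that destroys the Einstein condition, and Section~\ref{sec:proofs} the proofs of the theorems.

\section{Parallel forms have Einstein metrics}\label{sec:einstein}

\begin{proposition}\label{prop:einstein}
If $\Omega$ is of type $G$ and parallel, then $E(g_\Omega)=0$.
\end{proposition}

The curvature takes values in $\mathfrak g$. We first use the Bianchi identity to express its $\langle I,J,K\rangle$-part through $\mathrm{Ric}$, and then obtain $\mathrm{Ric}\in\mathbb R g$ from pair symmetry.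

\begin{proof}
Fix a point and write $g=g_\Omega$. Since $\nabla\Omega=0$, the curvature satisfies $R(X,Y)\cdot\Omega=0$, that is, $R(X,Y)\in\mathfrak g$. Using an adapted frame we write
\[
R(X,Y)=S(X,Y)+a(X,Y)I+b(X,Y)J+c(X,Y)K,
\]
where $S(X,Y)$ is skew and commutes with $I,J,K$. Define skew endomorphisms by $a(X,Y)=g(AX,Y)$, $b(X,Y)=g(BX,Y)$, $c(X,Y)=g(CX,Y)$. Let $e_i$ be an orthonormal basis and $\mathrm{Ric}\,X=\sum_iR(X,e_i)e_i$.

\emph{Step 1: $A,B,C$ in terms of $\mathrm{Ric}$.} We compute $\sum_iR(X,e_i)Ie_i$ in two ways. From $[bJ+cK,I]=-2bK+2cJ$, $\sum_ib(X,e_i)e_i=BX$ and $\sum_ic(X,e_i)e_i=CX$ we get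
\[
\textstyle\sum_i R(X,e_i)Ie_i=I\,\mathrm{Ric}\,X-2KBX+2JCX .
\]
On the other hand, replacing the basis $e_i$ by $Ie_i$ shows that $\sum_iR(X,e_i)Ie_i=-\sum_iR(X,Ie_i)e_i$. Adding the two expressions and using the Bianchi identity,
\[
\textstyle 2\sum_iR(X,e_i)Ie_i=\sum_i\big(R(X,e_i)Ie_i-R(X,Ie_i)e_i\big)=-\sum_iR(e_i,Ie_i)X .
\]
By pair symmetry, $\sum_ig(R(e_i,Ie_i)X,Y)=\sum_ig(R(X,Y)e_i,Ie_i)=-\operatorname{tr}(I\,R(X,Y))$. Here $\operatorname{tr}(SI)=\operatorname{tr}(J^{-1}SIJ)=-\operatorname{tr}(SI)$, so $\operatorname{tr}(SI)=0$; also $\operatorname{tr}(IJ)=\operatorname{tr}(IK)=0$ and $\operatorname{tr}(I^2)=-8$. So the sum equals $8a(X,Y)$, and $2\sum_iR(X,e_i)Ie_i=-8AX$. Comparing,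
\[
I\,\mathrm{Ric}-2KB+2JC=-4A .
\]
Multiplying by $-I$ on the left and using $IK=-J$, $IJ=K$ gives $\mathrm{Ric}=4IA+2JB+2KC$. The cyclic permutations of $I,J,K$ give $\mathrm{Ric}=2IA+4JB+2KC=2IA+2JB+4KC$. Subtracting, $IA=JB=KC=\frac18\mathrm{Ric}$, so
\[
A=-\tfrac18I\,\mathrm{Ric}.
\]
As $A$ and $I$ are skew and $\mathrm{Ric}$ is symmetric, $\mathrm{Ric}$ commutes with $I$; likewise it commutes with $J$ and $K$.

\emph{Step 2: pair symmetry.} For all $X,Y,Z$,
\[
g(R(X,Y)Z,IZ)+g(R(X,Y)JZ,KZ)=2a(X,Y)|Z|^2 .
\]
Indeed the $S$-parts cancel, because $g(SJZ,KZ)=g(JSZ,KZ)=-g(SZ,JKZ)=-g(SZ,IZ)$. The $b$-parts $g(JZ,IZ)$ and $g(J^2Z,KZ)$ and the $c$-parts $g(KZ,IZ)$ and $g(KJZ,KZ)$ vanish, and the two $a$-parts are each $a(X,Y)|Z|^2$. By Step~1, $a(X,IX)=-\frac18\mathrm{Ric}(X,X)$. Since $KX=IJX$ and $\mathrm{Ric}$ commutes with $J$, also $a(JX,KX)=-\frac18\mathrm{Ric}(JX,JX)=-\frac18\mathrm{Ric}(X,X)$. Therefore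
\[
\sum_{(U,V)\in\{(X,IX),(JX,KX)\}}\ \sum_{(Y,Y')\in\{(Z,IZ),(JZ,KZ)\}}g(R(U,V)Y,Y')=-\tfrac12\mathrm{Ric}(X,X)|Z|^2 .
\]
By pair symmetry the left side is symmetric in $X$ and $Z$. So $\mathrm{Ric}(X,X)|Z|^2=\mathrm{Ric}(Z,Z)|X|^2$, and $\mathrm{Ric}$ is a multiple of $g$.
\end{proof}

\section{The model: forms depending on one variable}\label{sec:model}

Let $x^0,\dots,x^3,y^0,\dots,y^3$ be the coordinates of $\mathbb H\oplus\mathbb H$, and write $dx^{ij}=dx^i\wedge dx^j$, etc. For $(i,j,k)$ a cyclic permutation of $(1,2,3)$ let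
\[
\sigma_i=dx^{0i}+dx^{jk},\qquad \tau_i=dy^{0i}+dy^{jk}.
\]
Then $\omega_I,\omega_J,\omega_K$ are $\sigma_i+\tau_i$ for $i=1,2,3$. Since $\sigma_i^2=2\,dx^{0123}$ and $\tau_i^2=2\,dy^{0123}$,
\[
\Theta=dx^0\wedge\mu+\nu,\qquad \mu=6\,dx^{123}+2\sum_i dx^i\wedge\tau_i,\qquad \nu=6\,dy^{0123}+2\sum_i dx^{jk}\wedge\tau_i .
\]

Consider forms $\Theta+dx^0\wedge\beta$, where $\beta$ is a 3-form in the other seven differentials with coefficients depending on $x^0$ only. \emph{Such a form is always closed.} So the differential equation has disappeared, and the question is how the orbit of $\Theta$ meets the $35$-dimensional affine space $\Theta+dx^0\wedge\Lambda^3$. There are two obvious ways to stay in it. One is to pull $\Theta$ back by $\mathrm{id}+X\otimes dx^0$, with $X$ depending on $x^0$; this gives $\Theta+dx^0\wedge(X\lrcorner\Theta)$. These $8$ parameters come from coordinate changes $x\mapsto x+F(x^0)$, $F'=X$, and are of no interest. The other is to pull back by a linear map of the hyperplane $\mathbb R^7$ that preserves $\nu$ but not the metric.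 By the count in the introduction there should be such maps. Here is one.

For an endomorphism $a$ we write $a\cdot$ for the derivation $\frac{d}{ds}\big|_{0}\exp(sa)^*$ on forms and symmetric tensors. Let $a$ be given by
\[
a\cdot dx^1=3\,dy^1,\quad a\cdot dy^1=dx^1,\quad a\cdot dx^2=-3\,dy^2,\quad a\cdot dy^2=-dx^2,
\]
and zero on the other four differentials. Omitting wedge signs between forms in the $x$- and in the $y$-variables,
\begin{gather*}
a\cdot dy^{0123}=-dx^1dy^{023}-dx^2dy^{013},\\
a\cdot dx^{23}=3\,dx^3dy^2,\quad a\cdot dx^{31}=3\,dx^3dy^1,\quad a\cdot dx^{12}=-3\,dx^2dy^1-3\,dx^1dy^2,\\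
a\cdot\tau_1=-dx^1dy^0-dx^2dy^3,\quad a\cdot\tau_2=dx^2dy^0-dx^1dy^3,\quad a\cdot\tau_3=dx^1dy^2+dx^2dy^1 .
\end{gather*}
Hence
\begin{align*}
\sum_i(a\cdot dx^{jk})\wedge\tau_i&=3\,dx^3dy^{012}-3\,dx^3dy^{012}+3\,dx^2dy^{013}+3\,dx^1dy^{023},\\
\sum_i dx^{jk}\wedge(a\cdot\tau_i)&=-dx^{123}dy^0+dx^{123}dy^0+0=0,
\end{align*}
and therefore
\[
a\cdot\nu=6\,(a\cdot dy^{0123})+6\,(dx^2dy^{013}+dx^1dy^{023})=0 .
\]
In the same way,
\begin{gather*}
a\cdot dx^{123}=3\,dx^{23}dy^1-3\,dx^{31}dy^2,\qquad
\sum_i(a\cdot dx^i)\wedge\tau_i=3\,dy^{123}-3\,dy^{123}=0,\\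
\sum_i dx^i\wedge(a\cdot\tau_i)=-dx^{12}dy^3+dx^{12}dy^3+dx^{31}dy^2-dx^{23}dy^1 .
\end{gather*}
So
\begin{equation}\label{eq:model}
a\cdot\Theta=16\,dx^0\wedge\big(dx^{23}\wedge dy^1-dx^{31}\wedge dy^2\big),\qquad a\cdot g=8\,(dx^1dy^1-dx^2dy^2),
\end{equation}
where in the second formula the products are symmetric products. Note that $\operatorname{tr}a=0$ and that $a\cdot g\ne0$ has no component along $dx^0$ and no trace.

\begin{example}\label{ex:torus}
Let $f$ be a nonconstant smooth function on the circle $\mathbb R/\mathbb Z$, and on $T^8=\mathbb R^8/\mathbb Z^8$ put $t=x^0$ and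
\[
\Omega_f=\exp(f(t)a)^*\Theta=dt\wedge\exp(f(t)a)^*\mu+\nu .
\]
This form is of type $G$ and closed. Its metric is $dt^2+g_t$ with $g_t$ a flat metric on $T^7$ having constant coefficients in the $T^7$-directions, and $\partial_tg_t=f'(t)\exp(f(t)a)^*(a\cdot g)$, which is nonzero where $f'\neq0$. Let $S=\frac12g_t^{-1}\partial_tg_t$ be the shape operator of the slices. Since $\operatorname{tr}a=0$, the volume form of $g_t$ does not depend on $t$, so $\operatorname{tr}S=0$. The equation $R(X,\partial_t)\partial_t=-(S'+S^2)X$ gives $\mathrm{Ric}(\partial_t,\partial_t)=-\operatorname{tr}S'-\operatorname{tr}S^2=-\operatorname{tr}S^2$. For tangential $X$ the Gauss equation for the flat slices gives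
\[
\mathrm{Ric}(X,X)=-\big(\operatorname{tr}S\,g(SX,X)-|SX|^2\big)-\big(g(S'X,X)+|SX|^2\big)=-\operatorname{tr}S\,g(SX,X)-g(S'X,X),
\]
which has trace $-(\operatorname{tr}S)^2-\operatorname{tr}S'=0$. So the scalar curvature is $-\operatorname{tr}S^2$ and
\[
E(\partial_t,\partial_t)=-\tfrac78\operatorname{tr}S^2<0\qquad\text{wherever }f'\ne0,
\]
since $S$ is $g_t$-symmetric and nonzero there. By Proposition~\ref{prop:einstein}, $\Omega_f$ is not parallel.
\end{example}

On a curved manifold the function $t$ is replaced by a phase $\lambda\psi$ oscillating rapidly near a point. At high frequency the model is nearly valid, and the errors have to be removed by solving an elliptic equation. We now set this up.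

\section{Algebra of the orbit}\label{sec:algebra}

We work on $\mathbb R^8$ with $g$ and the orientation induced by $I$ (equivalently by $J$ or $K$). Forms carry the inner product in which the $e^{i_1}\wedge\dots\wedge e^{i_p}$, $i_1<\dots<i_p$, are orthonormal for an orthonormal basis $e^i$. For the K\"ahler form of $\mathbb C^4$ one has $*\omega^2=\omega^2$, hence $*\Theta=\Theta$. In particular $\Theta\wedge\Theta=|\Theta|^2\mathrm{vol}$. As before, $a\cdot$ denotes the derivation $\frac{d}{ds}\big|_{0}\exp(sa)^*$; so $a\cdot g$ is twice the symmetric part of $a$. Put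
\[
\mathcal A=\mathfrak{gl}(8)\cdot\Theta,\quad\dim\mathcal A=64-13=51,\qquad W=\mathcal A^\perp\subset\Lambda^4,\quad\dim W=70-51=19 .
\]

\begin{lemma}\label{lem:selfdual}
$\Lambda^4_-\subset\mathcal A$, so $W\subset\Lambda^4_+$. Moreover $\Theta\perp W$, and $a\mapsto a\cdot\Theta$ is an isomorphism from the trace-free symmetric matrices onto $\Lambda^4_-$.
\end{lemma}

\begin{proof}
Let $a$ be symmetric and trace-free, diagonal with entries $\lambda_i$ in an oriented orthonormal basis. It multiplies $e^P$, $|P|=4$, by $\lambda_P=\sum_{i\in P}\lambda_i$, and it multiplies $*e^P=\pm e^{P^c}$ by $\lambda_{P^c}=-\lambda_P$. So $a$ anticommutes with $*$ on $\Lambda^4$, and $a\cdot\Theta\in\Lambda^4_-$. The map $a\mapsto a\cdot\Theta$ from the $35$-dimensional space of trace-free symmetric matrices to the $35$-dimensional space $\Lambda^4_-$ is injective, because its kernel lies in $\mathfrak g\subset\mathfrak{so}(8)$. Hence it is onto. Finally, $\mathrm{id}\cdot\Theta=4\Theta\in\mathcal A$.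
\end{proof}

The next lemma is where self-duality pays off. For a general 4-form it fails: $e_1\lrcorner e^{2345}=0$.

\begin{lemma}\label{lem:contraction}
For $w,w'\in\Lambda^4_+$ and a covector $\xi$, with $\xi\lrcorner$ denoting contraction with $\xi^\sharp$,
\[
\langle\xi\lrcorner w,\xi\lrcorner w'\rangle=\tfrac12|\xi|^2\langle w,w'\rangle,\qquad |\xi\wedge w|=|\xi\lrcorner w| .
\]
\end{lemma}

\begin{proof}
We have $|\xi\wedge w|=|{*}(\xi\wedge w)|=|\xi\lrcorner{*w}|=|\xi\lrcorner w|$ and $|\xi\wedge w|^2+|\xi\lrcorner w|^2=|\xi|^2|w|^2$. This gives both statements for $w=w'$; polarize.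
\end{proof}

The infinitesimal change of metric belonging to an infinitesimal change of $\Theta$ along the orbit is
\[
\ell:\mathcal A\to S^2(\mathbb R^8)^*,\qquad \ell(a\cdot\Theta)=a\cdot g .
\]
This is well defined since $\mathfrak g\subset\mathfrak{so}(8)$. Its kernel is $\mathfrak{so}(8)\cdot\Theta$, which lies in $\Lambda^4_+$ since $\mathfrak{so}(8)$ commutes with $*$.

Which directions $\alpha\in\mathcal A\cap(\xi\wedge\Lambda^3)$ should we use? For the directions $\xi\wedge(X\lrcorner\Theta)=(X\otimes\xi)\cdot\Theta$ coming from diffeomorphisms, $\ell(\alpha)=\xi\otimes X^\flat+X^\flat\otimes\xi$. To avoid them, and to make the linearized Einstein operator simple, we require that $\ell(\alpha)$ be annihilated by $\xi^\sharp$ and trace-free, as in \eqref{eq:model}. There are always such directions.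

\begin{lemma}\label{lem:K}
For $\xi\ne0$ the projection $\pi_W:\xi\wedge\Lambda^3\to W$ is onto. Let
\[
K_\xi=\{\alpha\in\mathcal A\cap(\xi\wedge\Lambda^3):\ \ell(\alpha)(\xi^\sharp,\cdot)=0,\ \operatorname{tr}\ell(\alpha)=0\}.
\]
Then $\dim K_\xi\ge7$, and $\ell$ is injective on $K_\xi$.
\end{lemma}

\begin{proof}
If $w\in W$ is orthogonal to $\xi\wedge\Lambda^3$, then $\xi\lrcorner w=0$, so $w=0$ by Lemma~\ref{lem:contraction}. Hence $\pi_W$ is onto and its kernel $N_\xi=\mathcal A\cap(\xi\wedge\Lambda^3)$ has dimension $35-19=16$. The space $K_\xi$ is cut out of $N_\xi$ by at most $8+1$ linear conditions. If $\alpha\in N_\xi$ and $\ell(\alpha)=0$, then $\alpha\in\Lambda^4_+$ and $\xi\wedge\alpha=0$; by Lemma~\ref{lem:contraction} also $\xi\lrcorner\alpha=0$, so $\alpha=0$.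
\end{proof}

To turn ``type $G$'' into an equation we write the orbit near $\Theta$ as a graph over its tangent space. The converse half of the next lemma says that no other sheet of the orbit comes close to $\Theta$.

\begin{lemma}\label{lem:graph}
There are a $G$-invariant open neighborhood $U$ of $0$ in $\mathcal A$ and smooth $G$-equivariant maps $q:U\to W$ and $\gamma:U\to S^2_+(\mathbb R^8)^*$ with
\[
q(0)=0,\quad dq(0)=0,\quad\gamma(0)=g,\quad d\gamma(0)=\ell,
\]
such that for $\alpha\in U$ the form $\Theta+\alpha+q(\alpha)$ lies in the $\mathrm{GL}(8)$-orbit of $\Theta$ and has associated metric $\gamma(\alpha)$. Conversely, every element of the orbit close enough to $\Theta$ has this form, and the orbit is an embedded submanifold of $\Lambda^4$.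
\end{lemma}

\begin{proof}
Let $\mathfrak m$ be the orthogonal complement of $\mathfrak g$ in $\mathfrak{gl}(8)$. It is $\mathrm{Ad}(G)$-invariant since $G\subset\mathrm O(8)$. Let $f(a)=\exp(a)^*\Theta$ for $a\in\mathfrak m$. For $h\in G$ we have $f(h^{-1}ah)=h^*f(a)$. Since $df(0):\mathfrak m\to\mathcal A$, $a\mapsto a\cdot\Theta$, is an isomorphism, $p=\pi_{\mathcal A}(f-\Theta)$ is a $G$-equivariant diffeomorphism from a small ball in $\mathfrak m$ onto an open set $U\subset\mathcal A$. Put $q=\pi_W(f-\Theta)\circ p^{-1}$ and $\gamma(\alpha)=\exp(p^{-1}(\alpha))^*g$. Then $dq(0)=\pi_W\circ df(0)\circ dp(0)^{-1}=0$ since $df(0)$ takes values in $\mathcal A$, and $d\gamma(0)(a\cdot\Theta)=a\cdot g$ for $a\in\mathfrak m$. The other properties are immediate.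

\emph{Converse.} Use the left action $h\cdot\Theta=(h^{-1})^*\Theta$ of $h\in\mathrm{GL}(8)$. It suffices to show that the injective immersion $\mathrm{GL}(8)/G\to\Lambda^4$, $hG\mapsto h\cdot\Theta$, is a homeomorphism onto its image. Then the orbit is an embedded submanifold of dimension $51$, in which the graph of $q$ is open. By equivariance it suffices to prove that $h_n\cdot\Theta\to\Theta$ implies $h_nG\to G$.

Write $h_n=k_ns_n$ with $k_n\in\mathrm O(8)$ and $s_n=c_n\exp(a_n)$, where $a_n$ is symmetric and trace-free and $c_n>0$. Since $h\cdot(\Theta\wedge\Theta)=(\det h)^{-1}\Theta\wedge\Theta$ and $\Theta\wedge\Theta\neq0$, we have $\det h_n\to1$, so $c_n\to1$. As $k_n$ acts isometrically, $|s_n\cdot\Theta|\to|\Theta|$, hence $|\exp(a_n)\cdot\Theta|\to|\Theta|$.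

We claim that $a_n\to0$. For a unit trace-free symmetric $\hat a$ put, in an eigenbasis of $\hat a$ and with the notation $\lambda_P$ of the proof of Lemma~\ref{lem:selfdual},
\[
F_{\hat a}(t)=|\exp(t\hat a)\cdot\Theta|^2=\sum_P\Theta_P^2e^{-2t\lambda_P}.
\]
This function is convex. By Lemma~\ref{lem:selfdual}, the form $\frac{d}{ds}\big|_0\exp(s\hat a)^*\Theta=\sum_P\lambda_P\Theta_Pe^P$ is nonzero and lies in $\Lambda^4_-$, so it is orthogonal to $\Theta\in\Lambda^4_+$. Hence $F_{\hat a}'(0)=-2\sum_P\lambda_P\Theta_P^2=0$ and $F''_{\hat a}(0)=4\sum_P\lambda_P^2\Theta_P^2>0$, and $F_{\hat a}$ is strictly increasing on $t\ge0$. By compactness of the set of $\hat a$, for each $\epsilon>0$ there is $\delta>0$ with $F_{\hat a}(t)\ge F_{\hat a}(\epsilon)\ge|\Theta|^2+\delta$ for all $\hat a$ and all $t\ge\epsilon$. This proves the claim, and so $s_n\to1$.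

Then $|k_n\cdot\Theta-h_n\cdot\Theta|=|\Theta-s_n\cdot\Theta|\to0$, so $k_n\cdot\Theta\to\Theta$. Every limit point of $(k_n)$ in the compact group $\mathrm O(8)$ fixes $\Theta$, that is, lies in $G$. So there are $g_n\in G$ with $k_ng_n^{-1}\to1$. Since the $g_n$ are orthogonal, $h_ng_n^{-1}=(k_ng_n^{-1})(g_ns_ng_n^{-1})\to1$.
\end{proof}

\section{The linear operator and its right inverse}\label{sec:operator}

From now on $M$ and $\Omega_0$ are as in Theorem~\ref{thm:general} and $g_0=g_{\Omega_0}$. Adapted coframes transfer the algebra of Section~\ref{sec:algebra} to $M$. By $G$-equivariance we obtain a splitting $\Lambda^4T^*M=\mathcal A\oplus W$ with $W\subset\Lambda^4_+$, a bundle map $\ell$ on $\mathcal A$, and smooth fiber-preserving maps $Q$ (from $q$) and $\gamma$, defined on a neighborhood of the zero section of $\mathcal A$. By Lemma~\ref{lem:graph}, and since adapted coframes are orthonormal for $g_0$, there is $r>0$ such that for every 4-form $\varphi$ with $|\varphi|<r$ pointwise,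
\begin{equation}\label{eq:Phi}
\Omega_0+\varphi\ \text{is of type }G\iff\Phi(\varphi):=\pi_W\varphi-Q(\pi_{\mathcal A}\varphi)=0,
\end{equation}
and in that case $g_{\Omega_0+\varphi}=\gamma(\pi_{\mathcal A}\varphi)$. We look for closed solutions of $\Phi(\varphi)=0$. Since the fiber derivative $dQ$ vanishes along the zero section, the linearization of $\Phi$ at $0$ is $\pi_W$, so we must understand $\pi_W$ on closed forms. Put
\[
D=\pi_W\circ d:\Omega^3(M)\to\Gamma(W),\qquad\text{with formal adjoint } D^*w=d^*w .
\]

\begin{lemma}\label{lem:elliptic}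
The operator $DD^*$ on $\Gamma(W)$ is formally self-adjoint with principal symbol $\frac12|\xi|^2\mathrm{Id}$, hence elliptic, and $\ker DD^*=\ker D^*=\mathcal H_W$. If $b_4^+(M)=1$, then $\mathcal H_W=0$. In particular $\mathcal H_W=0$ for the standard form on $\mathbb{HP}^2$.
\end{lemma}

\begin{proof}
The symbol $\sigma$ of $DD^*=\pi_Wdd^*$ (with $\partial_j$ replaced by $\sqrt{-1}\,\xi_j$) is $w\mapsto\pi_W(\xi\wedge(\xi\lrcorner w))$, and
\[
\langle\sigma w,w'\rangle=\langle\xi\lrcorner w,\xi\lrcorner w'\rangle=\tfrac12|\xi|^2\langle w,w'\rangle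
\]
by Lemma~\ref{lem:contraction}. If $DD^*w=0$, then $\|d^*w\|_{L^2}^2=0$. As $*w=w$, also $dw=0$, and $w$ is harmonic. The converse is clear.

The form $\Omega_0$ is closed and self-dual, hence harmonic, on each component of $M$, and it vanishes nowhere. So $b_4^+=1$ forces $M$ to be connected and every self-dual harmonic 4-form to be $c\,\Omega_0$ with $c$ constant. A section of $W$ is pointwise orthogonal to $\Omega_0$ by Lemma~\ref{lem:selfdual}, so if it has this form, then $c=0$. On $\mathbb{HP}^2$ we have $b_4=1$, and $\Omega_0$ is a nonzero self-dual harmonic form, hence $b_4^+=1$.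
\end{proof}

Let $\Pi$ be the $L^2$-projection of sections of $W$ onto the finite-dimensional space $\mathcal H_W$ of smooth sections, and put
\[
T=DD^*+\Pi:\Gamma(W)\to\Gamma(W),\qquad P=dD^*+\Pi:\Gamma(W)\to\Omega^4(M).
\]
We recall the standard fact that, for an elliptic formally self-adjoint second-order operator with smooth coefficients on a compact manifold, adding the projection onto its kernel yields an isomorphism $C^{j+2,\kappa}\to C^{j,\kappa}$ and $H^{j+2}\to H^j$ for all $j\ge0$, $0<\kappa<1$. So $T$ has these properties. Since $\Pi w$ is a harmonic section of $W$,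
\begin{equation}\label{eq:P}
P\text{ takes values in closed forms},\qquad \pi_WP=T,\qquad \pi_{\mathcal A}P=\pi_{\mathcal A}dD^* .
\end{equation}
Thus $PT^{-1}$ is a right inverse of $\pi_W$ with values in closed forms, bounded in all $C^{k,\kappa}$, $k\geq 2$. There is no obstruction even if $\mathcal H_W\ne0$, because elements of $\mathcal H_W$ are themselves closed. The vanishing of $\mathcal H_W$ is needed only to keep the cohomology class fixed: if $\mathcal H_W=0$, then $Pv=dD^*v$ is exact.

\section{Infinitesimal deformations integrate}\label{sec:integrate}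

We write $\|\cdot\|_j$ for the $C^{j,\kappa}$ norm, with $\kappa\in(0,1)$ fixed.

\subsection*{Composition operators}
Let $F$ be a smooth fiber-preserving map between vector bundles over $M$, defined on an open set. Then $u\mapsto F(u)$ is a $C^\infty$ map on the corresponding open subset of $C^{k,\kappa}$. Indeed, by the chain rule and the Banach algebra property, $\|F(u)\|_k$ is bounded when $u$ ranges over a $C^{k,\kappa}$-bounded set of sections with values in a fixed compact subset of the domain. Apply this to the second fiber derivative in Taylor's formula: for small $v$,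
\[
F(u+v)-F(u)-dF_u(v)=\int_0^1(1-s)\,d^2F_{u+sv}(v,v)\,ds=O(\|v\|_k^2).
\]
So every composition operator is differentiable, hence continuous, with derivative $v\mapsto dF_u(v)$. This derivative is the composition operator $u\mapsto dF_u$ followed by a bounded linear map, so induction gives $C^\infty$.

\begin{proposition}\label{prop:integrate}
Let $\zeta\in Z$. There are $\varepsilon>0$ and smooth sections $v_t$ of $W$, $|t|<\varepsilon$, with $v_t=O(t^2)$ in $C^{k,\kappa}$ as $t\to0$ for every $k$, such that the smooth forms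
\[
\Omega_t=\Omega_0+t\zeta+Pv_t
\]
are closed and of type $G$. If $\zeta$ is exact and $\mathcal H_W=0$, then $[\Omega_t]=[\Omega_0]$.
\end{proposition}

\begin{proof}[Proof, except for smoothness of $v_t$]
By \eqref{eq:Phi} and \eqref{eq:P}, and since $\pi_W\zeta=0$, we have to solve
\begin{equation}\label{eq:nonlin}
\Psi(t,v):=\Phi(t\zeta+Pv)=Tv-Q\big(\pi_{\mathcal A}(t\zeta+dD^*v)\big)=0
\end{equation}
with $|t\zeta+Pv|<r$. For $k\ge2$, $\Psi$ is a smooth map from a neighborhood of $(0,0)$ in $\mathbb R\times C^{k+2,\kappa}(W)$ to $C^{k,\kappa}(W)$. Since $Q=0$ and $dQ=0$ along the zero section, $\Psi(0,0)=0$, $\partial_t\Psi(0,0)=0$, and $\partial_v\Psi(0,0)=T$ is an isomorphism. The implicit function theorem gives, for $|t|<t_k$, a smooth curve of locally unique solutions $v_t$ with $v_0=0$ and $\dot v_0=0$, so $v_t=O(t^2)$ in $C^{k+2,\kappa}$. Let $v_t$ be the solution for $k=2$. For $k>2$ the solution in $C^{k+2,\kappa}$ agrees with $v_t$ for small $t$, by local uniqueness in $C^{4,\kappa}$. So $v_t=O(t^2)$ in every $C^{k,\kappa}$ as $t\to0$.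 The last assertion holds because $Pv_t=dD^*v_t$ is exact when $\mathcal H_W=0$.
\end{proof}

The range $|t|<t_k$ may shrink as $k$ grows, so it remains to show that $v_t$ is smooth for all $|t|<\varepsilon$ with one fixed $\varepsilon$. Equation \eqref{eq:nonlin} is a fully nonlinear elliptic system of second order for $v$, up to the smoothing term $\Pi v$. We differentiate it and use the following linear statement, in which smallness is required only in $C^{0,\kappa}$.

\begin{lemma}\label{lem:linear}
For a section $\alpha$ of $\mathcal A$ with small values let $dQ_\alpha$ be the fiber derivative of $Q$ at $\alpha$, and for $\tau\in[0,1]$ put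
\[
L_\tau y=Ty-\tau\,dQ_\alpha(\pi_{\mathcal A}dD^*y).
\]
There is $\epsilon_0>0$, depending only on $\Omega_0$ and $\kappa$, such that the following holds for all $j\ge0$. If $\|\alpha\|_0<\epsilon_0$ and $\alpha\in C^{j,\kappa}$, then $L_\tau:C^{j+2,\kappa}(W)\to C^{j,\kappa}(W)$ is an isomorphism for all $\tau\in[0,1]$, with inverse bounded uniformly in $\tau$.
\end{lemma}

\begin{proof}
For $j=0$: as $dQ$ vanishes on the zero section, $L_\tau-T:C^{2,\kappa}\to C^{0,\kappa}$ has norm at most $C\|\alpha\|_0$. So for small $\epsilon_0$ the claim follows from the invertibility of $T$.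

Let $j\ge1$ and assume the claim for $j-1$. In the following, constants may depend on $\alpha$ and $j$, but not on $\tau$ or $y$. Choose vector fields $X_1,\dots,X_m$ spanning $TM$ everywhere and a connection $\nabla$ on $W$. The operator $y\mapsto dQ_\alpha(\pi_{\mathcal A}dD^*y)$ is of second order with coefficients in $C^{j,\kappa}$, and $\nabla_{X_a}$ has scalar symbol. So $[L_\tau,\nabla_{X_a}]$ is a second-order differential operator with coefficients in $C^{j-1,\kappa}$ plus the smoothing operator $[\Pi,\nabla_{X_a}]$. For $y\in C^{j+2,\kappa}$ we get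
\[
\|\nabla_{X_a}y\|_{j+1}\le C\|L_\tau\nabla_{X_a}y\|_{j-1}\le C'\big(\|\nabla_{X_a}L_\tau y\|_{j-1}+\|y\|_{j+1}\big)\le C''\|L_\tau y\|_j ,
\]
using the claim for $j-1$ in the first and last steps. Since the $X_a$ span, $\|y\|_{j+2}\le C'''\|L_\tau y\|_j$, uniformly in $\tau$. As $L_0=T$ is an isomorphism $C^{j+2,\kappa}\to C^{j,\kappa}$, the method of continuity proves the claim for $j$.
\end{proof}

\begin{proof}[Proof of smoothness of $v_t$]
Choose $\varepsilon$ so small that $\alpha=\pi_{\mathcal A}(t\zeta+dD^*v_t)$ has $\|\alpha\|_0<\epsilon_0$ for $|t|<\varepsilon$. Fix such a $t$, write $v=v_t$, and suppose that $v\in C^{k+2,\kappa}$ with $k\ge2$; this holds for $k=2$. Then $\alpha\in C^{k,\kappa}$ and $Tv=Q(\alpha)$. Choose connections on $W$ and $\mathcal A$. For a smooth vector field $X$ we have $\nabla_X(Q(\alpha))=(\nabla_XQ)(\alpha)+dQ_\alpha(\nabla_X\alpha)$, where $\nabla_XQ$ is a smooth fiber-preserving map. Applying $\nabla_X$ to $Tv=Q(\alpha)$ we see that $y=\nabla_Xv\in C^{k+1,\kappa}$ satisfies $L_1y=f$ with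
\[
f=[T,\nabla_X]v+(\nabla_XQ)(\alpha)+dQ_\alpha\big(t\,\nabla_X(\pi_{\mathcal A}\zeta)+[\nabla_X,\pi_{\mathcal A}dD^*]v\big).
\]
Because $\nabla_X$ has the same scalar symbol on $\mathcal A$ and on $W$, the commutators $[T,\nabla_X]$ and $[\nabla_X,\pi_{\mathcal A}dD^*]$ are of second order with smooth coefficients, up to a smoothing operator. Hence $f\in C^{k,\kappa}$. By Lemma~\ref{lem:linear} there is $y'\in C^{k+2,\kappa}$ with $L_1y'=f$, and $y'=y$ because $L_1$ is injective on $C^{2,\kappa}$. Thus $\nabla_Xv\in C^{k+2,\kappa}$ for all $X$, that is, $v\in C^{k+3,\kappa}$. By induction $v_t$ is smooth, and so is $\Omega_t$.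
\end{proof}

\section{A deformation that destroys the Einstein condition}\label{sec:nonEinstein}

Let $E'$ be the linearization of $E$ at $g_0$. We extend $\ell$ to $\Lambda^4$ as $\ell\circ\pi_{\mathcal A}$. Along the curve of Proposition~\ref{prop:integrate} the metric is $g_0+t\,\ell(\zeta)+O(t^2)$. So if $E(g_0)=0$, it is enough to find $\zeta\in Z$ with $E'(\ell\zeta)\neq0$; to stay in the cohomology class of $\Omega_0$ we want $\zeta$ exact.

First we compute $E'$ on oscillating tensors. Recall
\begin{align*}
\mathrm{Ric}'(h)_{pq}&=\tfrac12\big(\nabla^m\nabla_ph_{qm}+\nabla^m\nabla_qh_{pm}-\nabla^m\nabla_mh_{pq}-\nabla_p\nabla_q\operatorname{tr}h\big),\\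
s'(h)&=-\nabla^m\nabla_m\operatorname{tr}h+\nabla^p\nabla^qh_{pq}-\langle\mathrm{Ric},h\rangle .
\end{align*}
Let $\psi$ be a smooth function near the support of a smooth compactly supported symmetric tensor $k$ with $k(\nabla\psi,\cdot)=0$ and $\operatorname{tr}k=0$. Then
\begin{equation}\label{eq:Eprime}
E'(e^{i\lambda\psi}k)=e^{i\lambda\psi}\big(\tfrac12\lambda^2|d\psi|^2k+O(\lambda)\big)\qquad(\lambda\to\infty).
\end{equation}
Indeed $\nabla_p\nabla_q(e^{i\lambda\psi}k)=e^{i\lambda\psi}(-\lambda^2\psi_p\psi_qk+O(\lambda))$ with $\psi_p=\nabla_p\psi$, and every $\lambda^2$-term other than that of $-\frac12\nabla^m\nabla_mh_{pq}$ contains $k(\nabla\psi,\cdot)$ or $\operatorname{tr}k$. This is what the two conditions in the definition of $K_\xi$ are for.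

On $\mathbb R^8$ with the constant form $\Theta$ and $\psi=x^0$, the form $e^{i\lambda\psi}\alpha$ with $\alpha\in K_{dx^0}$ constant is closed and is annihilated by $\pi_W$. On $M$ we must localize. Then $\pi_W$ no longer annihilates the form, but the error is smaller than the form by a factor $\lambda$. We correct with $T^{-1}$, which gains two derivatives, and compare powers of $\lambda$.

\begin{proposition}\label{prop:osc}
There are smooth exact complex forms $\zeta_\lambda\in Z\otimes\mathbb C$, $\lambda\ge1$, and $c>0$ such that $\|\zeta_\lambda\|_{L^2}=O(\lambda)$ and $\|E'(\ell\zeta_\lambda)\|_{L^2}\ge c\lambda^3$ for large $\lambda$. Consequently some real exact $\zeta\in Z$ has $E'(\ell\zeta)\neq0$.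
\end{proposition}

\begin{proof}
Near a point $x_0$ take a function $\psi$ with $d\psi\ne0$. Since $\mathrm{Sp}(2)$ is transitive on $S^7$, the map $(e^1,\dots,e^8)\mapsto e^1$ from adapted coframes to the unit cosphere bundle is a fiber bundle. So there is a smooth adapted coframe near $x_0$ with $e^1=d\psi/|d\psi|$. Choose $0\ne\alpha\in K_{e^1}$ (Lemma~\ref{lem:K}) with constant coefficients in this coframe, and a bump function $\chi$ supported near $x_0$ with $\chi(x_0)=1$. Set
\[
\varphi=\chi\alpha\in\Gamma(\mathcal A),\qquad b=|d\psi|^{-2}\,\nabla\psi\lrcorner\varphi,\qquad k=\ell(\varphi).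
\]
Since $d\psi\wedge\varphi=0$, we have $d\psi\wedge b=\varphi$. Moreover $k(\nabla\psi,\cdot)=0$, $\operatorname{tr}k=0$, and $k(x_0)\neq0$ because $\ell$ is injective on $K_{e^1}$.

Let $\beta_\lambda=e^{i\lambda\psi}b$. Then $d\beta_\lambda=e^{i\lambda\psi}(i\lambda\varphi+db)$. As $\pi_W\varphi=0$, the leading term drops out of
\[
D\beta_\lambda=e^{i\lambda\psi}\pi_W(db),\qquad\|D\beta_\lambda\|_{L^2}=O(1),\quad\|D\beta_\lambda\|_{H^2}=O(\lambda^2).
\]
Let $u_\lambda=T^{-1}D\beta_\lambda$. Since $D\beta_\lambda\perp\ker D^*=\mathcal H_W$, we have $\Pi u_\lambda=0$ and $DD^*u_\lambda=D\beta_\lambda$, and $\|u_\lambda\|_{H^2}=O(1)$, $\|u_\lambda\|_{H^4}=O(\lambda^2)$. Set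
\[
\zeta_\lambda=d(\beta_\lambda-D^*u_\lambda).
\]
This form is smooth and exact, $\pi_W\zeta_\lambda=D\beta_\lambda-DD^*u_\lambda=0$, and $\|\zeta_\lambda\|_{L^2}=O(\lambda)$. We have $\ell(d\beta_\lambda)=e^{i\lambda\psi}(i\lambda k+\ell(db))$. By \eqref{eq:Eprime}, and since $E'$ is of second order and $E'\circ\ell\circ d\circ D^*$ is of fourth order,
\[
E'(\ell\,d\beta_\lambda)=e^{i\lambda\psi}\big(\tfrac i2\lambda^3|d\psi|^2k+O(\lambda^2)\big),\qquad\|E'(\ell\,dD^*u_\lambda)\|_{L^2}\le C\|u_\lambda\|_{H^4}=O(\lambda^2).
\]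
Hence $\|E'(\ell\zeta_\lambda)\|_{L^2}\ge c\lambda^3$ for large $\lambda$. Since $d$, $\pi_W$ and $E'\circ\ell$ are real operators, the real and imaginary parts of $\zeta_\lambda$ are exact and lie in $Z$, and for large $\lambda$ one of them is the required $\zeta$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
On $\mathbb{HP}^2$ the form $\Omega_0$ is closed and parallel, so $E(g_0)=0$ by Proposition~\ref{prop:einstein}. Moreover $\mathcal H_W=0$ by Lemma~\ref{lem:elliptic}. Take a real exact $\zeta\in Z$ with $E'(\ell\zeta)\ne0$ (Proposition~\ref{prop:osc}) and the corresponding $\Omega_t$ of Proposition~\ref{prop:integrate}. These are smooth closed forms of type $G$, cohomologous to $\Omega_0$, with $\Omega_t\to\Omega_0$ in $C^\infty$. Since $\Omega_t-\Omega_0=t\zeta+O(t^2)$ in $C^{2,\kappa}$ and $d\gamma=\ell$ along the zero section,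
\[
g_{\Omega_t}=\gamma\big(\pi_{\mathcal A}(\Omega_t-\Omega_0)\big)=g_0+t\,\ell(\zeta)+O(t^2)\quad\text{in }C^{2,\kappa},
\]
and therefore
\begin{equation}\label{eq:Et}
E(g_{\Omega_t})=E(g_0)+t\,E'(\ell\zeta)+O(t^2)=t\,E'(\ell\zeta)+O(t^2)\quad\text{in }C^0 .
\end{equation}
After shrinking $\varepsilon$ this is nonzero for $0<|t|<\varepsilon$. So $g_{\Omega_t}$ is not Einstein, and $\Omega_t$ is not parallel by Proposition~\ref{prop:einstein}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\textbf{(1)} Let $\mathcal Z^k$ be the Banach space of closed $C^{k,\kappa}$ 4-forms. By \eqref{eq:Phi}, the closed $C^{k,\kappa}$ forms of type $G$ near $\Omega_0$ are exactly the $\Omega_0+\varphi$ with $\varphi\in\mathcal Z^k$ small and $\Phi(\varphi)=0$. The map $\Phi$ from a neighborhood of $0$ in $\mathcal Z^k$ to $C^{k,\kappa}(W)$ is smooth, and $d\Phi(0)=\pi_W$ has the bounded right inverse $PT^{-1}$. So $d\Phi(0)$ is onto with complemented kernel, and $\Phi^{-1}(0)$ is near $0$ a Banach submanifold with tangent space $\ker\pi_W$ at $0$. The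 second assertion is Proposition~\ref{prop:integrate}.

\textbf{(2)} Let $\zeta\in Z$ have harmonic part $\eta$. For $w\in\mathcal H_W$ we have $\langle\eta,w\rangle_{L^2}=\langle\zeta,w\rangle_{L^2}=\langle\pi_W\zeta,w\rangle_{L^2}=0$. Conversely, let $\eta$ be harmonic and $\eta\perp\mathcal H_W$. Then $\Pi(\pi_W\eta)=0$, so $u=T^{-1}\pi_W\eta$ satisfies $\Pi u=0$ and $Pu=dD^*u$ is exact. The form $\zeta=\eta-Pu$ is closed with $\pi_W\zeta=\pi_W\eta-Tu=0$. Thus $\zeta\in Z$ and $[\zeta]=[\eta]$. The codimension is $\dim\mathcal H_W$ since $\mathcal H_W$ is a space of harmonic forms. The last claim is Lemma~\ref{lem:elliptic}.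

\textbf{(3)} By Lemma~\ref{lem:graph} the orbit is embedded, and the associated metric is a smooth equivariant function on it. So $\Omega\mapsto E(g_\Omega)$ is continuous from the $C^2$- to the $C^0$-topology, and $E(g_\Omega)\neq0$ is a $C^2$-open condition. For density, let $\Omega_0$ be smooth, closed and of type $G$. If $E(g_{\Omega_0})\ne0$, there is nothing to prove. If $E(g_{\Omega_0})=0$, take $\zeta$ from Proposition~\ref{prop:osc} and the curve $\Omega_t$ from Proposition~\ref{prop:integrate}. Then $\Omega_t\to\Omega_0$ in $C^\infty$. The derivation of \eqref{eq:Et} used only $E(g_0)=0$, so $E(g_{\Omega_t})\ne0$ for small $t\neq0$. Non-Einstein implies non-parallel by Proposition~\ref{prop:einstein}.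

\textbf{(4)} The idea is that on a finite-dimensional space of smooth forms, and on the forms $\mathcal L_X\Omega_0$, the map $E'\circ\ell$ is bounded in $L^2$, while on the $\zeta_\lambda$ of Proposition~\ref{prop:osc} it is not.

Let $S(X)=\mathcal L_X\Omega_0=d(X\lrcorner\Omega_0)$. It maps $\Gamma(TM)$ to $Z$, because $S(X)$ is closed and, as the derivative of pullbacks of $\Omega_0$ by diffeomorphisms, tangent to the orbits. Up to the factor $\sqrt{-1}$ its symbol is $X\mapsto\xi\wedge(X\lrcorner\Omega_0)=(X\otimes\xi)\cdot\Omega_0$. For $\xi\ne0$ it is injective, since an endomorphism of rank one is never skew and so does not lie in $\mathfrak g$. Hence $S^*S$ is elliptic. Consequently $\ker S$ is a finite-dimensional space of smooth vector fields, $\|X\|_{H^1}\le C\|SX\|_{L^2}$ for $X\perp_{L^2}\ker S$, the space $S(H^1)$ is closed in $L^2$, and $X\in H^1$ is smooth whenever $SX$ is smooth.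

Suppose that $Z=V\oplus S(\Gamma(TM))$ with $\dim V<\infty$. Then $V\cap S(H^1)=0$: if $v=SX$ with $v\in V$ and $X\in H^1$, then $X$ is smooth and $v\in V\cap S(\Gamma(TM))=0$. Since $V$ is finite-dimensional and $S(H^1)$ is closed, $V\oplus S(H^1)$ is a topological direct sum in $L^2$. So over $\mathbb C$ we can write the forms of Proposition~\ref{prop:osc} as $\zeta_\lambda=v_\lambda+SX_\lambda$ with $v_\lambda\in V\otimes\mathbb C$, $X_\lambda\perp\ker S$ smooth, and
\[
\|v_\lambda\|_{L^2}+\|X_\lambda\|_{H^1}\le C\|\zeta_\lambda\|_{L^2}=O(\lambda).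
\]
As $V$ is a finite-dimensional space of smooth forms, $\|E'(\ell v_\lambda)\|_{L^2}=O(\lambda)$. If $\phi_t$ is the flow of a real vector field $X$, the form $\phi_t^*\Omega_0$ has metric $\phi_t^*g_0$ and $E(\phi_t^*g_0)=\phi_t^*E(g_0)$. So $\ell(SX)=\mathcal L_Xg_0$ and $E'(\ell SX)=\mathcal L_X(E(g_0))$, which is of first order in $X$; by linearity this holds for complex $X$ too. Hence $\|E'(\ell SX_\lambda)\|_{L^2}=O(\lambda)$. Together $\|E'(\ell\zeta_\lambda)\|_{L^2}=O(\lambda)$, which contradicts the lower bound $c\lambda^3$ of Proposition~\ref{prop:osc}.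
\end{proof}

\begin{thebibliography}{9}
\bibitem{HB} \emph{Symmetries, Tensors, And The Horrocks Bundle}, \texttt{https://core.ac.uk/download/586990817.pdf}.
\end{thebibliography}

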